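# Pinned fronts in the discrete Nagumo equation at every lattice spacing

## A front of speed $2a$, and a lattice front that cannot move

Fix $a\in(-1,1)$ and let
$$f(u;a)=2(1-u^2)(u-a). \tag{1}$$
Its zeros are $-1$, $a$, $1$; it is negative on $(-1,a)$ and positive on $(a,1)$. For the differential equation $\dot u=f(u;a)$ the states $\pm1$ are stable and $a$ is unstable.

First put diffusion on the line: $u_t=u_{xx}+f(u;a)$. Try $u(x,t)=w(\xi)$ with $w=\tanh$ and $\xi=x-ct$. Since $w'=1-w^2$, we have $w''=-2ww'$ and $f(w;a)=2w'(w-a)$, so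
$$w''+f(w;a)=-2ww'+2ww'-2aw'=-2a\,w'.$$
The equation requires $-cw'=w''+f(w;a)$, so $c=2a$. This front from $-1$ to $1$ stands still only at $a=0$; the slightest asymmetry sets it in motion.

Now replace the line by a lattice with spacing $h=2$ and take $a=\tfrac14$:
$$\dot u_j=\tfrac14(u_{j+1}+u_{j-1}-2u_j)+f(u_j;\tfrac14),\qquad j\in\mathbb Z.$$
Suppose there is a front $u_j(t)=\bar u(j-ct)$, nondecreasing in $j$, with $\bar u(\pm\infty)=\pm1$, and suppose $c>0$. Then $u_0(t)=\bar u(-ct)$ falls from $1$ at $t=-\infty$ to $-1$ at $t=+\infty$. Let $t_0$ be the first time at which $u_0=\tfrac58$. The value is reached from above, so $\dot u_0(t_0)\le0$. But $u_1\ge u_0=\tfrac58$ and $u_{-1}\ge-1$, hence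
$$\dot u_0(t_0)\ \ge\ \tfrac14\left(\tfrac58-1-\tfrac{10}8\right)+f\left(\tfrac58;\tfrac14\right)=-\tfrac{13}{32}+2\cdot\tfrac{39}{64}\cdot\tfrac38=-\tfrac{104}{256}+\tfrac{117}{256}>0,$$
a contradiction. If $c<0$, then $u_0$ rises from $-1$ to $1$. At the first time when $u_0=-\tfrac38$ we have $\dot u_0\ge0$, while $u_1\le1$ and $u_{-1}\le-\tfrac38$ give
$$\dot u_0\ \le\ \tfrac14\left(1-\tfrac38+\tfrac68\right)+f\left(-\tfrac38;\tfrac14\right)=\tfrac{11}{32}-2\cdot\tfrac{55}{64}\cdot\tfrac58=\tfrac{88}{256}-\tfrac{275}{256}<0,$$
again a contradiction. So $c=0$: on the line the front runs at speed $\tfrac12$, and on this coarse lattice it is stuck. Does it also get stuck on fine lattices, for $a$ close enough to $0$? Or does sufficiently fine spacing restore the behavior of the line, where only $a=0$ gives a standing front?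

## Wave speeds and propagation failure

Let $h>0$. The discrete Nagumo equation is
$$\dot u_j=\frac1{h^2}(u_{j+1}+u_{j-1}-2u_j)+f(u_j;a),\qquad j\in\mathbb Z, \tag{2}$$
with the cubic (1) and $-1<a<1$. We take the following known facts as given. For each $a\in(-1,1)$ there is a unique speed $c=c(a)$ for which (2) has a front $u_j(t)=\bar u(j-ct)$ that is nondecreasing in $j$ and satisfies
$$\lim_{\xi\to\pm\infty}\bar u(\xi)=\pm1. \tag{3}$$
The function $c$ is nondecreasing in $a$, though not necessarily strictly increasing.

**Definition (propagation failure).** Let $[a_-,a_+]$ be the maximal interval on which $c(a)=0$. Equation (2) admits propagation failure if $a_-<a_+$.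

**Definition (standing front).** A standing front is a front of speed $0$: a nondecreasing sequence $(u_j)_{j\in\mathbb Z}$ with $u_j\to\pm1$ as $j\to\pm\infty$ and
$$u_{j+1}+u_{j-1}-2u_j+h^2f(u_j;a)=0\qquad(j\in\mathbb Z). \tag{4}$$

For instance, we have just shown that $c(\tfrac14)=0$ when $h=2$. Note the difference between the two kinds of front: if $c\neq0$ the profile $\bar u$ is a function on $\mathbb R$, since $j-ct$ takes every real value; if $c=0$ only its values at integers matter.

Keener established that propagation failure occurs for all sufficiently large $h$. The question, posed in "Propagation failure in the discrete Nagumo equation", is whether it occurs for every $h>0$. It does.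

**Theorem 1.** Let $h>0$. There is $\delta=\delta(h)>0$ such that $c(a)=0$ for all $|a|<\delta$. Hence $a_-<0<a_+$.

## The one-site barrier and its threshold $h=\sqrt2$

The opening computation is a method: find a height $v$ that $u_0$ cannot cross. Let us see how far it goes.

If $c>0$, then at the first time with $u_0=v$ we have $\dot u_0\le0$, while $u_1\ge v$ and $u_{-1}\ge-1$ give $\dot u_0\ge-(1+v)/h^2+f(v;a)$. So $c>0$ is impossible if $f(v;a)>(1+v)/h^2$ for some $v\in(-1,1)$. Dividing by $1+v$, this reads
$$2(1-v)(v-a)>\frac1{h^2}.$$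
The left side is largest at $v=\frac{1+a}2$, with value $\frac{(1-a)^2}2$. In the same way $c<0$ is impossible if $f(v;a)<-(1-v)/h^2$ for some $v$, that is, $2(1+v)(a-v)>1/h^2$, whose left side is largest at $v=\frac{a-1}2$, with value $\frac{(1+a)^2}2$. Therefore
$$c(a)=0\quad\text{whenever}\quad h(1-|a|)>\sqrt2 .$$
For $h>\sqrt2$ this proves propagation failure, with $c=0$ for $|a|<1-\sqrt2/h$.

For $h\le\sqrt2$ the method gives nothing, even near $a=0$: there $2v(1-v)\le\frac12\le\frac1{h^2}$ for every $v$, so no height is a barrier. The loss is in the bounds $u_1\ge v$, $u_{-1}\ge-1$: on a fine lattice the neighbors of a site lie close to it, and we have treated one of them as if it were at $-1$. One could try to feed in better information about the neighbors. The next example shows what any such refinement must take into account.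

## A lattice with a continuum of standing fronts

Let $0<h<1$, write $h=\tanh\kappa$ with $\kappa>0$, and replace the cubic by
$$f_h(u;a)=\frac{2(1-u^2)(u-a)}{1-h^2u^2}. \tag{5}$$
Put $u_j=\tanh(\kappa j+s)$ with any $s\in\mathbb R$. By the addition formula for $\tanh$,
$$u_{j+1}+u_{j-1}=\frac{u_j+h}{1+hu_j}+\frac{u_j-h}{1-hu_j}=\frac{2(1-h^2)u_j}{1-h^2u_j^2}. \tag{6}$$
On the other hand,
$$2u-h^2f_h(u;0)=\frac{2u\left[(1-h^2u^2)-h^2(1-u^2)\right]}{1-h^2u^2}=\frac{2(1-h^2)u}{1-h^2u^2}.$$
So $(u_j)$ is a standing front for $f_h(\cdot;0)$. Since $s$ is free, there is one with $u_0=\theta$ for every $\theta\in(-1,1)$: the front can be slid continuously along the lattice. At the end we shall prove that $f_h(\cdot;a)$ has no standing front at all for $a\ne0$, so this lattice has no propagation failure.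

Yet $f_h$ is close to the cubic:
$$f_h(u;a)-f(u;a)=f(u;a)\,\frac{h^2u^2}{1-h^2u^2},$$
which is $O(h^2)$ on $[-1,1]$ together with all its $u$-derivatives as $h\to0$. A proof of Theorem 1 for $h<1$ must use some property of the cubic that $f_h$ lacks. Both are odd at $a=0$, and both are real-analytic on $[-1,1]$. What distinguishes them is that $f_h$ has poles at $\pm1/h$, outside $[-1,1]$, whereas the cubic is entire.

The strategy is as follows. Suppose moving fronts exist for values of $a$ arbitrarily close to $0$. We show that at $a=0$ the cubic lattice then also has a continuum of standing fronts, one through every height $\theta\in(0,1)$. Standing fronts are intersection points of two complex curves in $\mathbb C^2$, so uncountably many of them force the two curves to share a piece. For entire nonlinearities we show that this is impossible.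

## The energy identity and the slowness of fronts

The lemmas of this section hold for any single nonlinearity $f\in C^1[-1,1]$ with $f(\pm1)=0$. Let $u_j(t)=\bar u(j-ct)$ be a front of $\dot u_j=h^{-2}(u_{j+1}+u_{j-1}-2u_j)+f(u_j)$, nondecreasing in $j$, with (3) and $c\ne0$. We record four elementary facts.

Since $j-ct$ runs through all reals, monotonicity in $j$ says $\bar u(\xi+1)\ge\bar u(\xi)$ for every $\xi$. Hence $\bar u(\xi-n)\le\bar u(\xi)\le\bar u(\xi+n)$, and $n\to\infty$ gives $|\bar u|\le1$. Since $u_0(t)=\bar u(-ct)$ is differentiable, so is $\bar u$, and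
$$-c\,\bar u'(\xi)=h^{-2}\left(\bar u(\xi+1)+\bar u(\xi-1)-2\bar u(\xi)\right)+f(\bar u(\xi)),\qquad\xi\in\mathbb R. \tag{7}$$
The right side is continuous, so $\bar u\in C^1$; then the right side is $C^1$, so $\bar u\in C^2$. Finally, by (3) and $f(\pm1)=0$ the right side tends to $0$ at $\pm\infty$, so $\bar u'(\xi)\to0$ as $\xi\to\pm\infty$.

**Lemma 2 (energy identity).** In this situation
$$c\int_{\mathbb R}\bar u'^2\,d\xi=-\int_{-1}^1f(u)\,du. \tag{8}$$
For the cubic (1) the right side equals $\frac{8a}3$.

**Proof.** The purpose is to test (7) with $\bar u'$; the lattice Laplacian should contribute nothing. Multiply (7) by $\bar u'$ and integrate over $[-R,R]$. Shifting the variable,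
$$\int_{-R}^R\bar u(\xi-1)\bar u'(\xi)\,d\xi=\int_{-R-1}^{R-1}\bar u(\xi)\bar u'(\xi+1)\,d\xi=\int_{-R}^{R}\bar u(\xi)\bar u'(\xi+1)\,d\xi+o(1)\qquad(R\to\infty),$$
because the two integrals differ over two intervals of length $1$ near $\pm R$, where $|\bar u|\le 1$ and $\bar u'\to0$. Hence
$$\int_{-R}^R\left(\bar u(\xi+1)+\bar u(\xi-1)-2\bar u(\xi)\right)\bar u'(\xi)\,d\xi=\int_{-R}^R\frac{d}{d\xi}\left[\bar u(\xi+1)\bar u(\xi)-\bar u(\xi)^2\right]d\xi+o(1).$$
By (3) the bracket tends to $1-1=0$ at both ends, so this tends to $0$. Also $\int_{-R}^Rf(\bar u)\bar u'\,d\xi=\int_{\bar u(-R)}^{\bar u(R)}f(u)\,du\to\int_{-1}^1f(u)\,du$. Thus $-c\int_{-R}^R\bar u'^2\,d\xi$ converges to $\int_{-1}^1f$, which is (8). For the cubic, $\int_{-1}^12(1-u^2)(u-a)\,du=-2a\int_{-1}^1(1-u^2)\,du=-\frac{8a}3$. $\square$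

In particular $c(0)=0$ for the cubic: otherwise (8) gives $\int\bar u'^2=0$, so $\bar u$ is constant, contradicting (3).

The identity controls $|c|\int\bar u'^2$. We want more: that $c\bar u'$ is small at every point.

**Lemma 3.** There is a constant $M_2>0$, depending only on $h$ and on bounds for $|f|$ and $|f'|$ on $[-1,1]$, such that
$$\sup_{\xi\in\mathbb R}|c\,\bar u'(\xi)|\le\left(4M_2\left|\int_{-1}^1f(u)\,du\right|\right)^{1/3}. \tag{9}$$
For the cubic, $M_2$ can be chosen depending on $h$ only, and the right side is $\left(\frac{32}3M_2|a|\right)^{1/3}$.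

**Proof.** The idea is that $\dot u_j$ cannot change fast, so a large value of it would persist and make $\int\dot u_j^2\,dt$ large. Let $|f|\le B_0$ and $|f'|\le B_1$ on $[-1,1]$. From the equation and $|u_j|\le1$, $|\dot u_j|\le M_1:=4h^{-2}+B_0$. Differentiating the equation in $t$, $|\ddot u_j|\le M_2:=(4h^{-2}+B_1)M_1$. For the cubic, $|f|\le2\cdot1\cdot2=4$ and $|f_u|=|2(1-u^2)-4u(u-a)|\le10$, so $B_0=4$ and $B_1=10$ serve for all $a\in(-1,1)$.

If $|\dot u_j(t_0)|=\varepsilon>0$, then $|\dot u_j(t)|\ge\varepsilon/2$ for $|t-t_0|\le\varepsilon/(2M_2)$, an interval of length $\varepsilon/M_2$. Therefore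
$$\frac{\varepsilon^3}{4M_2}\le\int_{\mathbb R}\dot u_j(t)^2\,dt=\int_{\mathbb R}c^2\bar u'(j-ct)^2\,dt=|c|\int_{\mathbb R}\bar u'^2\,d\xi=\left|\int_{-1}^1f(u)\,du\right|,$$
the last equality by Lemma 2. Since $\dot u_0(t)=-c\bar u'(-ct)$ and $-ct$ takes every real value, (9) follows. $\square$

## A standing front through every height $\theta\in(0,1)$ at $a=0$

A moving front passes through every height. By Lemma 3, if $a$ is tiny the front is almost an equilibrium at every moment, in particular when it passes height $\theta$ at site $0$. In the limit we get an equilibrium with $u_0=\theta$.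

**Lemma 4.** Let $f$ be the cubic (1), and suppose there are $a_n\to0$ with $c(a_n)\ne0$. Then for every $\theta\in(0,1)$ equation (4) with $a=0$ has a standing front with $u_0=\theta$.

**Proof.** **Step 1: pass to the limit.** This produces a monotone equilibrium with $u_0=\theta$. Let $\bar u_n$ be a front for $a_n$, with speed $c_n=c(a_n)$. By continuity and (3) there is $\xi_n$ with $\bar u_n(\xi_n)=\theta$. Put $u_j^n=\bar u_n(\xi_n+j)\in[-1,1]$; this is nondecreasing in $j$. By compactness of $[-1,1]$ and a diagonal argument, along a subsequence $u_j^n\to u_j$ for every $j$. Equation (7) at $\xi_n+j$ reads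
$$h^{-2}(u^n_{j+1}+u^n_{j-1}-2u^n_j)+f(u^n_j;a_n)=-c_n\bar u_n'(\xi_n+j),$$
and the right side tends to $0$ by (9). So $(u_j)$ solves (4) with $a=0$; also $u_0=\theta$, $|u_j|\le1$, and $u_j$ is nondecreasing.

**Step 2: identify the limits.** The monotone passage to the limit could have lost one end of the front, and we must check that it did not. The limits $\ell_\pm=\lim_{j\to\pm\infty}u_j$ exist. Letting $j\to\pm\infty$ in (4) gives $f(\ell_\pm;0)=0$, so $\ell_\pm\in\{-1,0,1\}$. Since $\ell_+\ge\theta>0$, $\ell_+=1$. Since $\ell_-\le\theta<1$, $\ell_-\in\{-1,0\}$.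

Suppose $\ell_-=0$. Then all $u_j\in[0,1]$, where $f(\cdot;0)\ge0$. The differences $d_j=u_{j+1}-u_j$ satisfy $d_j=d_{j-1}-h^2f(u_j;0)\le d_{j-1}$, so they are nonincreasing in $j$. As $d_j\to0$ for $j\to-\infty$, all $d_j\le0$. But $d_j\ge0$ by monotonicity, so $u\equiv\theta$ and $f(\theta;0)=0$, which is false for $\theta\in(0,1)$. Hence $\ell_-=-1$. $\square$

So far only real analysis has entered, and there is no contradiction: the lattice with $f_h(\cdot;0)$ really does have a front through every height.

## The stationary equation as an automorphism of $\mathbb C^2$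

From here until Corollary 8, $g$ is any entire function that is real on $[-1,1]$, with $g(\pm1)=0$ and $g'(\pm1)<0$. For Theorem 1 take $g(u)=f(u;0)=2u(1-u^2)$, for which $g'(u)=2-6u^2$ and $g'(\pm1)=-4$. Put
$$F(x,y)=\left(y,\ 2y-x-h^2g(y)\right),\qquad F^{-1}(x,y)=\left(2x-y-h^2g(x),\ x\right). \tag{10}$$
One checks $F(F^{-1}(x,y))=(x,\ 2x-(2x-y-h^2g(x))-h^2g(x))=(x,y)$, and similarly in the other order. So $F$ is a holomorphic automorphism of $\mathbb C^2$, that is, a holomorphic bijection with holomorphic inverse. A sequence solves (4), with $g$ in place of $f(\cdot;a)$, exactly when $F(u_{j-1},u_j)=(u_j,u_{j+1})$ for all $j$. For the cubic with $h=1$ the map is simply $F(x,y)=(y,2y^3-x)$.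

The points $p=(-1,-1)$ and $q=(1,1)$ are fixed. At a point $(x,y)$ we have $\det DF=1$ and $\operatorname{tr}DF=2-h^2g'(y)$. At $p$ and $q$ the trace is real and larger than $2$, so the eigenvalues are real, positive, distinct, with product $1$: both fixed points are saddles. Let $\lambda$ be the unstable multiplier at $p$ and $\mu$ the stable multiplier at $q$, so $|\lambda|>1>|\mu|>0$. (For the cubic with $h=1$ the trace is $6$, so $\lambda=3+2\sqrt2$ and $\mu=3-2\sqrt2$.) Let
$$W^u(p)=\{z\in\mathbb C^2:F^{-n}z\to p\},\qquad W^s(q)=\{z\in\mathbb C^2:F^nz\to q\}\qquad(n\to+\infty).$$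
For a standing front, $F^{-n}(u_0,u_1)=(u_{-n},u_{1-n})\to p$ and $F^n(u_0,u_1)=(u_n,u_{n+1})\to q$, so
$$(u_0,u_1)\in W^u(p)\cap W^s(q). \tag{11}$$
Also $p\notin W^s(q)$ and $q\notin W^u(p)$, because $p$ and $q$ are distinct fixed points.

**Lemma 5.** There are injective holomorphic immersions $\varphi,\psi:\mathbb C\to\mathbb C^2$ with
$$\varphi(0)=p,\quad\varphi(\lambda t)=F(\varphi(t)),\quad\varphi(\mathbb C)=W^u(p);\qquad\psi(0)=q,\quad\psi(\mu s)=F(\psi(s)),\quad\psi(\mathbb C)=W^s(q). \tag{12}$$

Here is a case where everything is explicit. The automorphism $(x,y)\mapsto(2x,\frac y2+x^2)$ has a saddle at the origin with multipliers $2$ and $\frac12$. Put $\varphi(t)=(t,\frac27t^2)$. The image of $\varphi(t)$ is $(2t,\frac17t^2+t^2)=(2t,\frac87t^2)=\varphi(2t)$. And $\psi(s)=(0,s)$ is mapped to $(0,\frac s2)=\psi(\frac s2)$.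

**Proof.** **Step 1: a local parametrization.** We obtain $\varphi$ near $0$ from two textbook theorems. By the holomorphic unstable manifold theorem, $p$ has a neighborhood $B$ such that $W_{\mathrm{loc}}=\{z:F^{-n}z\in B\text{ for all }n\ge0\}$ is an embedded holomorphic disc through $p$, mapped into itself by $F^{-1}$, on which $F^{-1}$ has the fixed point $p$ with multiplier $\lambda^{-1}$ and all orbits of $F^{-1}$ converge to $p$. By Koenigs' theorem, a one-variable holomorphic map with a fixed point of multiplier $\nu$, $0<|\nu|<1$, is conjugate near that point to $t\mapsto\nu t$. Applied to $F^{-1}$ on the disc, it gives $\rho>0$ and an injective immersion $\varphi_0$ of $\{|t|<\rho\}$ onto a neighborhood of $p$ in $W_{\mathrm{loc}}$, with $\varphi_0(0)=p$ and $F^{-1}(\varphi_0(t))=\varphi_0(\lambda^{-1}t)$.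

**Step 2: extend to $\mathbb C$.** Iterating $F$ spreads the small disc over the whole unstable manifold. For $t\in\mathbb C$ put $\varphi(t)=F^n(\varphi_0(\lambda^{-n}t))$ with $n$ so large that $|\lambda^{-n}t|<\rho$. Increasing $n$ by one does not change the value, since $F^{n+1}(\varphi_0(\lambda^{-n-1}t))=F^{n+1}F^{-1}(\varphi_0(\lambda^{-n}t))$. So $\varphi$ is a well-defined entire map with $\varphi(\lambda t)=F(\varphi(t))$. It is an immersion, because near each $t$ it is the composition of an immersion with the automorphism $F^n$. It is injective: if $\varphi(t)=\varphi(t')$, apply $F^{-n}$ with $n$ large to get $\varphi_0(\lambda^{-n}t)=\varphi_0(\lambda^{-n}t')$, so $t=t'$.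

**Step 3: the image is $W^u(p)$.** First, $F^{-n}\varphi(t)=\varphi(\lambda^{-n}t)\to\varphi(0)=p$. Conversely, if $F^{-n}z\to p$, then for some $n_1$ all $F^{-n}z$ with $n\ge n_1$ lie in $B$. Hence they lie in $W_{\mathrm{loc}}$, and they converge to $p$ there. So for some $n_0$ the point $F^{-n_0}z$ lies in the image of $\varphi_0$, say $F^{-n_0}z=\varphi_0(t)$, and $z=\varphi(\lambda^{n_0}t)$.

The same construction for $F^{-1}$ at $q$, whose unstable multiplier is $\mu^{-1}$, gives $\psi$ with $\psi(\mu^{-1}s)=F^{-1}(\psi(s))$, which is the relation in (12). $\square$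

## Accumulating intersections lie on a shared piece of curve

Let $O$ be the set of $t\in\mathbb C$ that have a neighborhood $U$ and a holomorphic $\sigma_U:U\to\mathbb C$ with $\varphi=\psi\circ\sigma_U$ on $U$. In words: near $\varphi(t)$ the curve $W^u(p)$ runs inside $W^s(q)$. The set $O$ is open. As $\psi$ is injective, two such $\sigma_U$ agree where both are defined, so they fit together to a holomorphic
$$\sigma:O\to\mathbb C,\qquad\varphi=\psi\circ\sigma\ \text{ on }O. \tag{13}$$

**Lemma 6.** Suppose $\varphi(t_k)=\psi(s_k)$ with $t_k\to t_*$, $t_k\ne t_*$, and $s_k\to s_*$, where $t_*,s_*\in\mathbb C$. Then $t_*\in O$.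

**Proof.** We straighten one curve and apply the identity theorem to the other. By continuity $\varphi(t_*)=\psi(s_*)$. Since $\psi$ is an immersion, there are holomorphic coordinates $(\zeta,\eta)$ near the point $\psi(s_*)$ in which $\psi(s)=(s-s_*,0)$ for $s$ near $s_*$. The function $\eta\circ\varphi$ is holomorphic near $t_*$. For large $k$, $s_k$ is near $s_*$, so $\eta(\varphi(t_k))=\eta(\psi(s_k))=0$. The $t_k\neq t_*$ accumulate at $t_*$, so $\eta\circ\varphi\equiv0$ near $t_*$. Then $\varphi(t)$ has coordinates $(\zeta(\varphi(t)),0)$, that is, $\varphi(t)=\psi(s_*+\zeta(\varphi(t)))$ for $t$ near $t_*$. So $\sigma_U=s_*+\zeta\circ\varphi$ shows $t_*\in O$. $\square$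

The hypothesis that the $s_k$ stay bounded is essential to this argument. The curve $W^s(q)$ may return to a neighborhood of $\varphi(t_*)$ infinitely often, at parameters $s_k\to\infty$, and then the lemma says nothing. So the boundary of $O$ could a priori be complicated, and the next section must cope with that.

## Ushiki's theorem: the two curves share no piece

We use Radó's theorem (Rudin, *Real and Complex Analysis*, 3rd ed., Theorem 12.14): a continuous function on an open subset of $\mathbb C$ that is holomorphic wherever it is nonzero is holomorphic on the whole open set. Nothing is assumed about its zero set. Rudin's theorem is about a disc; we apply it on small closed discs, since holomorphy is local.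

**Lemma 7 (Ushiki's theorem).** $O=\emptyset$.

**Proof.** Suppose $O\ne\emptyset$. Write $\mathbb C^*=\mathbb C\setminus\{0\}$.

**Step 1: symmetries of $\sigma$.** We collect what the dynamics says about $\sigma$. If $0\in O$, then $p=\varphi(0)=\psi(\sigma(0))\in W^s(q)$, which is false; so $O\subset\mathbb C^*$. If $\sigma(t)=0$, then $\varphi(t)=\psi(0)=q$, so $q\in W^u(p)$, which is false; so $\sigma$ has no zeros. If $t\in O$, then for $t'$ near $\lambda t$,
$$\varphi(t')=F(\varphi(t'/\lambda))=F(\psi(\sigma(t'/\lambda)))=\psi(\mu\,\sigma(t'/\lambda)),$$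
so $\lambda t\in O$ and
$$\sigma(\lambda t)=\mu\,\sigma(t). \tag{14}$$
Likewise, if $t\in O$, then for $t'$ near $t/\lambda$ we have $\varphi(t')=F^{-1}(\varphi(\lambda t'))=\psi(\mu^{-1}\sigma(\lambda t'))$, so $t/\lambda\in O$. Hence $\lambda O=O$. Finally $\sigma$ is injective: $\sigma(t)=\sigma(t')$ gives $\varphi(t)=\varphi(t')$, so $t=t'$.

**Step 2: $\sigma$ blows up at the boundary of $O$.** This is what lets us extend $1/\sigma$. Let $t_k\in O$ with $t_k\to t_*\in\mathbb C^*\setminus O$. We claim $|\sigma(t_k)|\to\infty$. Otherwise, along a subsequence, $s_k=\sigma(t_k)$ converges in $\mathbb C$. Since $\varphi(t_k)=\psi(s_k)$, and $t_k\ne t_*$ because $t_k\in O$ and $t_*\notin O$, Lemma 6 gives $t_*\in O$, a contradiction.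

**Step 3: extend $1/\sigma$ to $\mathbb C^*$.** We trade the unknown domain $O$ for the known domain $\mathbb C^*$. Put $r=1/\sigma$ on $O$ and $r=0$ on $\mathbb C^*\setminus O$. On the open set $O$ it is continuous; at a point of $\mathbb C^*\setminus O$ continuity is Step 2. It is holomorphic on $\{r\ne0\}=O$. By Radó's theorem $r$ is holomorphic on $\mathbb C^*$. It is not identically $0$, and $r(\lambda t)=r(t)/\mu$, by (14) on $O$ and trivially off $O$, since $\lambda O=O$.

**Step 4: $r$ has no zeros, so $O=\mathbb C^*$.** Here injectivity and the scaling symmetry work together. Suppose $r(t_0)=0$. Then $r(\lambda t_0)=0$ too, and $\lambda t_0\ne t_0$. Choose disjoint neighborhoods of $t_0$ and $\lambda t_0$. As $r$ is holomorphic and nonconstant on the connected set $\mathbb C^*$, the open mapping theorem says that $r$ maps each of them onto a set containing a neighborhood of $0$. So some nonzero value is taken at two different points. Both lie in $O$, and $\sigma=1/r$ agrees there, contradicting injectivity of $\sigma$.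

**Step 5: $\varphi$ is bounded.** Now $\sigma$ is defined and continuous on all of $\mathbb C^*$, and we let $t\to\infty$. For $|t|\ge1$ write $t=\lambda^nt'$ with $n\ge0$ and $1\le|t'|\le|\lambda|$. By (14),
$$|\sigma(t)|=|\mu|^n|\sigma(t')|\le|\mu|^n\max_{1\le|\tau|\le|\lambda|}|\sigma(\tau)|.$$
As $t\to\infty$ we have $n\to\infty$, so $\sigma(t)\to0$ and $\varphi(t)=\psi(\sigma(t))\to\psi(0)=q$. Thus $\varphi$ is a bounded entire map, and by Liouville's theorem it is constant. But it is an immersion. $\square$

It is instructive to see where this breaks for $f_h(\cdot;0)$, where the curves do coincide. There $F_h(x,y)=\left(y,\frac{2(1-h^2)y}{1-h^2y^2}-x\right)$ by (6), which has poles and is not an automorphism of $\mathbb C^2$. With $\lambda=e^{2\kappa}$ and $t=e^{2s}$ we have $\tanh s=\frac{t-1}{t+1}$ and $\tanh(\kappa+s)=\frac{\lambda t-1}{\lambda t+1}$. So the fronts are parametrized by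
$$\varphi(t)=\left(\frac{t-1}{t+1},\ \frac{\lambda t-1}{\lambda t+1}\right),\qquad\varphi(0)=(-1,-1),\qquad\varphi(t)\to(1,1)\text{ as }t\to\infty,$$
and $\varphi(\lambda t)=F_h(\varphi(t))$. Taking $\psi(s)=\varphi(1/s)$ gives $\sigma(t)=1/t$ and $\mu=\lambda^{-1}$. The conclusion $\varphi(t)\to q$ of Step 5 holds, but there is no contradiction: $\varphi$ has poles at $t=-1$ and $t=-1/\lambda$, so Liouville's theorem does not apply. For entire $g$, Lemma 5 forbids such poles.

**Corollary 8.** $W^u(p)\cap W^s(q)$ is countable.

**Proof.** Let $P=\{(t,s)\in\mathbb C^2:\varphi(t)=\psi(s)\}$. Since $\varphi$ and $\psi$ are injective with images $W^u(p)$ and $W^s(q)$, the map $(t,s)\mapsto\varphi(t)$ is a bijection from $P$ to $W^u(p)\cap W^s(q)$. Suppose $P$ is uncountable. Then some $(t_*,s_*)\in P$ is a limit of points $(t_k,s_k)\in P$ different from it. Otherwise each point of $P$ would have a ball with rational center and rational radius that contains it and no other point of $P$, and $P$ would be countable. If $t_k=t_*$, then $\psi(s_k)=\varphi(t_*)=\psi(s_*)$ and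 $s_k=s_*$, which is excluded. So $t_k\ne t_*$, and Lemma 6 gives $t_*\in O$, contradicting Lemma 7. $\square$

## Uncountable against countable: proof of Theorem 1

**Proof of Theorem 1.** Suppose no $\delta$ works. Then there are $a_n\to0$ with $c(a_n)\ne0$. Lemma 4 gives, for each $\theta\in(0,1)$, a standing front $u^\theta$ at $a=0$ with $u_0^\theta=\theta$. By (11) the point $(u_0^\theta,u_1^\theta)$ lies in $W^u(p)\cap W^s(q)$ for the map (10) with $g=f(\cdot;0)$. Different $\theta$ give different points, since the first coordinates differ. So $W^u(p)\cap W^s(q)$ is uncountable, contradicting Corollary 8.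

Hence $c(a)=0$ for $|a|<\delta$ with some $\delta>0$, and we may take $\delta<1$. Since $c$ is nondecreasing, its zero set is an interval, and it contains $(-\delta,\delta)$. So $a_-\le-\delta<0<\delta\le a_+$. $\blacksquare$

The proof is by contradiction, so it gives no value of $\delta(h)$.

## Entire bistable nonlinearities

The complex part was carried out for any entire $g$ with $g(\pm1)=0$ and $g'(\pm1)<0$, and never used that the multipliers at $p$ and $q$ are related. So the same proof gives more.

**Theorem 9.** Let $h>0$, let $J$ be an open interval and $a_0\in J$. Let $f:[-1,1]\times J\to\mathbb R$ satisfy: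

- $f(\cdot;a)\in C^1[-1,1]$, with $f,f_u$ bounded uniformly for $a$ near $a_0$; $f(\pm1;a)=0$; and $f(\cdot;a)\to f(\cdot;a_0)$ uniformly as $a\to a_0$;
- $f(\cdot;a_0)=g|_{[-1,1]}$ with $g$ an entire function, $\int_{-1}^1g=0$, $g'(\pm1)<0$, and for some $m\in(-1,1)$: $g<0$ on $(-1,m)$, $g(m)=0$, $g>0$ on $(m,1)$.

Then there is $\delta>0$ such that, for $|a-a_0|<\delta$, every travelling front of (2) that is nondecreasing in $j$ and satisfies (3) has speed $c=0$. Moreover, at $a=a_0$ the set of stationary monotone fronts is countable.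

**Proof.** **Step 1: fronts of nonzero speed are slow.** Suppose the first claim fails: there are $a_n\to a_0$ with fronts $\bar u_n$ of speed $c_n\ne0$. Lemmas 2 and 3 apply to each $f(\cdot;a_n)$. By the uniform bounds on $f$ and $f_u$, one constant $M_2$ serves for all large $n$, so
$$\sup_\xi|c_n\bar u_n'(\xi)|^3\le4M_2\left|\int_{-1}^1f(u;a_n)\,du\right|\ \to\ 4M_2\left|\int_{-1}^1g\right|=0.$$

**Step 2: a standing front through every $\theta\in(m,1)$.** We repeat Lemma 4 with $m$ in the role of $0$. Choose $\xi_n$ with $\bar u_n(\xi_n)=\theta$ and pass to a limit $u_j=\lim\bar u_n(\xi_n+j)$ along a subsequence. Since $f(\cdot;a_n)\to g$ uniformly and $g$ is continuous, $f(\bar u_n(\xi_n+j);a_n)\to g(u_j)$. So $(u_j)$ is nondecreasing, has values in $[-1,1]$, satisfies $u_0=\theta$, and solves $u_{j+1}+u_{j-1}-2u_j+h^2g(u_j)=0$. Its limits are zeros of $g$ in $[-1,1]$, so they lie in $\{-1,m,1\}$. From $\ell_+\ge\theta>m$ we get $\ell_+=1$, and from $\ell_-\le\theta<1$ we get $\ell_-\in\{-1,m\}$. If $\ell_-=m$, then $u_j\in[m,1]$ and $g(u_j)\ge0$ for all $j$. So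 $d_j=u_{j+1}-u_j$ is nonincreasing in $j$ and tends to $0$ at $-\infty$, hence $d_j\le0$. By monotonicity $u\equiv\theta$, so $g(\theta)=0$, a contradiction. Hence $\ell_-=-1$.

**Step 3: contradiction.** The function $g$ is entire, real on $[-1,1]$, with $g(\pm1)=f(\pm1;a_0)=0$ and $g'(\pm1)<0$, so Corollary 8 holds for it. By (11) the fronts of Step 2 give uncountably many points of the countable set $W^u(p)\cap W^s(q)$, which is impossible. This proves the first claim.

**Step 4: countability at $a_0$.** A stationary monotone front at $a_0$ is determined by $(u_0,u_1)$, because $F$ and $F^{-1}$ generate the whole sequence. By (11) this pair lies in $W^u(p)\cap W^s(q)$, which is countable. $\blacksquare$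

## Rational nonlinearities: the family $f_h$ has no pinning interval

In Theorem 9 "entire" cannot be weakened to "rational". The functions $f_h$ of (5), with $0<h<1$ and $a_0=m=0$, satisfy all the other hypotheses: $f_h(\cdot;a)$ is smooth on $[-1,1]$, and $f_h(\cdot;0)$ is odd with the sign of $u$ on $(-1,1)$ and has derivative $-4/(1-h^2)<0$ at $\pm1$.

**Proposition 10.** Let $0<h<1$ and
$$f_h(u;a)=\frac{2(1-u^2)(u-a)}{1-h^2u^2},\qquad-1<a<1.$$
Then (2) with $f=f_h$ has a nondecreasing stationary front with limits $\pm1$ if and only if $a=0$. Consequently there is no propagation failure. For $a=0$ there is one through every $\theta\in(-1,1)$.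

**Proof.** **Step 1: $a=0$.** The fronts $u_j=\tanh(\kappa j+s)$ with $h=\tanh\kappa$ were verified in (6) and the line after it, and $u_0=\tanh s$ takes every value in $(-1,1)$.

**Step 2: a quantity conserved at $a=0$.** For $a\ne0$ we look for a function of two neighboring values that changes in one direction along a front, although it takes the same value at both ends. Let
$$I(x,y)=x^2+y^2-h^2x^2y^2-2(1-h^2)xy .$$
Let $v$ be a nondecreasing stationary front for some $a$; then $|v_j|\le1$. Multiply $v_{j+1}+v_{j-1}=2v_j-h^2f_h(v_j;a)$ by $1-h^2v_j^2$. The right side becomes $2v_j(1-h^2v_j^2)-2h^2(1-v_j^2)(v_j-a)$, so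
$$(1-h^2v_j^2)(v_{j+1}+v_{j-1})=2(1-h^2)v_j+2h^2a(1-v_j^2). \tag{15}$$
Since $I$ is symmetric, factoring out $v_{j+1}-v_{j-1}$ and using (15) gives
$$\begin{aligned}I(v_j,v_{j+1})-I(v_{j-1},v_j)&=(v_{j+1}-v_{j-1})\left[(1-h^2v_j^2)(v_{j+1}+v_{j-1})-2(1-h^2)v_j\right]\\&=2h^2a\,(1-v_j^2)(v_{j+1}-v_{j-1}).\end{aligned}$$

**Step 3: sum over $j$.** The left side telescopes, and the two ends agree, since $I(1,1)=I(-1,-1)=2-h^2-2(1-h^2)=h^2$. So
$$0=2h^2a\sum_{j\in\mathbb Z}(1-v_j^2)(v_{j+1}-v_{j-1}),$$
and every summand is $\ge0$. It remains to see that some summand is positive. Suppose they all vanish.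

If $|v_j|<1$ for some $j$, then $v_{j+1}=v_{j-1}$, and by monotonicity $v_{j-1}=v_j=v_{j+1}$. The equation gives $f_h(v_j;a)=0$, and the recursion, run forward and backward from two equal neighbors, makes $v$ constant. This contradicts the limits $\pm1$.

If all $v_j\in\{-1,1\}$, let $j$ be the last index with $v_j=-1$. Then $v_{j-1}=-1$ and $v_{j+1}=1$, so $v_{j+1}+v_{j-1}-2v_j=1-1+2=2$, while the equation says that this equals $-h^2f_h(-1;a)=0$, a contradiction.

So the sum is positive and $a=0$.

**Step 4: no propagation failure.** A front of speed $0$ is a stationary front, so speed $0$ occurs only at $a=0$, and the set of such $a$ contains no interval of positive length. $\blacksquare$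

For each $h\in(0,1)$ we therefore have two nonlinearities on the same lattice, the cubic and $f_h$. As $h\to0$ their difference tends to $0$ in every $C^k([-1,1])$, and the only singularities of $f_h$ are the poles at $\pm1/h$, off $[-1,1]$. The cubic has a pinning interval around $a=0$, and $f_h$ has none. What separates them in our proof is not their behavior on $[-1,1]$ but the global analyticity of the cubic: it makes $F$ an automorphism of $\mathbb C^2$ and $\varphi$ an entire map, to which Liouville's theorem applies.
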